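# Total domination in graphs of minimum degree five

All graphs are finite and simple. Hypergraphs are finite, and repeated edges are allowed.

## Two graphs in which one third of the vertices is needed

**Definition (total domination).** Let $G$ be a graph of order $n=|V(G)|$ with no isolated vertex. A set $S\subseteq V(G)$ is a *total dominating set* if every vertex of $G$, including the vertices of $S$, has a neighbor in $S$. The minimum size of such a set is $\gamma_t(G)$, the *total domination number*. We write $\delta(G)$ for the minimum degree.

Take $G=K_6$. A single vertex does not have a neighbor in the set consisting of itself, so one vertex is not enough. Any two vertices are enough. So $\gamma_t(K_6)=2=\frac13\cdot 6$.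

Now take the graph of the icosahedron. It has $12$ vertices, it is 5-regular, the neighbors of each vertex form a 5-cycle, and each vertex $v$ has an antipode $-v$ such that $N(v)$ and $N(-v)$ partition $V\setminus\{v,-v\}$. Two vertices have at most $10<12$ neighbors. Suppose three vertices form a total dominating set. Each of them has a neighbor among the other two, so one of them, $b$, is adjacent to both others, $a$ and $c$. In the 5-cycle on $N(b)$ the vertex $a$ has two neighbors, so $N(a)$ contributes at most $3$ vertices outside $N(b)$, and so does $N(c)$. Then at most $5+3+3=11<12$ vertices have a neighbor in $\{a,b,c\}$, a contradiction. Four vertices suffice. If $a\sim b$, take $\{a,b,-a,-b\}$: all vertices except $\pm a$ lie in $N(a)\cup N(-a)$, while $a\in N(b)$ and $-a\in N(-b)$. So $\gamma_t=4=\frac13\cdot12$.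

Both graphs have $\delta=5$ and ratio $\gamma_t/n=\frac13$. How large can this ratio be when $\delta(G)\ge5$? Put $c_{\mathrm{tdom},5}=\sup\gamma_t(G)/n(G)$ over all graphs with $\delta(G)\ge5$. Thomassé and Yeo constructed a 5-regular bipartite graph $G_{22}$ of order $22$ with $\gamma_t(G_{22})=8=\frac4{11}\cdot22$, so $c_{\mathrm{tdom},5}\ge\frac4{11}$. In the other direction there is a known bound: $\gamma_t(G)\le\frac{2453}{6500}n$ whenever $\delta(G)\ge5$. The survey "Bounds On Domination Parameters In Graphs: A Brief Survey" records that it is not known whether some graph with $\delta(G)\ge 5$ attains equality. That is the question of this talk.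

Small cases cannot decide it positively: $2453$ is odd and divisible by neither $5$ nor $13$, and $6500=2^2\cdot5^3\cdot13$, so equality would force $6500\mid n$. We shall see that equality never occurs, because the bound can be improved.

**Theorem C.** If $\delta(G)\ge5$, then $\gamma_t(G)\le\frac{19}{51}n$, and in fact the inequality is strict.

Since $19\cdot6500=123500<125103=2453\cdot51$, we have $\frac{19}{51}<\frac{2453}{6500}$. So **no graph with $\delta(G)\ge5$ satisfies $\gamma_t(G)=\frac{2453}{6500}n$**, and $\frac4{11}\le c_{\mathrm{tdom},5}\le\frac{19}{51}$. The bound $\frac{2453}{6500}$ itself is not used in the proof. Nothing below says that $\frac{19}{51}$ is the exact value of $c_{\mathrm{tdom},5}$.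

## Neighborhoods as edges, and the greedy chain

For a hypergraph $H$ let $n,m$ be its numbers of vertices and edges and $\Delta$ its maximum degree. A *transversal* is a set of vertices meeting every edge, and $\tau(H)$ is the minimum size of a transversal. $H$ is *5-uniform* if every edge has exactly five vertices.

Suppose $\delta(G)\ge5$. For each $v\in V(G)$ choose a 5-subset $e_v\subseteq N(v)$. The hypergraph $H$ on $V(G)$ with edges $e_v$ is 5-uniform and has $n$ vertices and $n$ edges. A transversal contains a neighbor of every $v$, so it is a total dominating set. Hence
$$\gamma_t(G)\le\tau(H),\qquad n(H)=m(H)=n. \tag{1}$$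
For $K_6$ the edges are the six 5-subsets of a 6-set, and $\tau=2$.

So we want a bound $\tau\le an+bm$ for 5-uniform hypergraphs with $a+b$ small. The first thing to try is greedy: pick a vertex of large degree $d$, pay one, and delete it together with its edges. If $a+db=1$ this is free:
$$1+a(n-1)+b(m-d)=an+bm .$$
When no vertex of degree at least $d$ is left, use a bound that is good for $\Delta\le d-1$. Start with $\tau\le m$ for $\Delta\le1$, that is, $a_1=0$, $b_1=1$, and for $d=2,3,4,5$ put
$$b_d=\tfrac{4(d-1)}{4d+1}\,b_{d-1},\qquad a_d=1-d\,b_d .$$
Induction gives $\tau\le a_dn+b_dm$ for all 5-uniform hypergraphs. The only thing to check is that the old bound implies the new one when $\Delta\le d-1$, that is, when $5m\le(d-1)n$. With $b=b_{d-1}$ one has $a_d-a_{d-1}=(d-1)b-db_d=\frac{(d-1)b}{4d+1}$ and $b-b_d=\frac{5b}{4d+1}$. So the new bound minus the old one is $\frac{b}{4d+1}\big((d-1)n-5m\big)\ge0$.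

The result is $b_2=\frac49$, $b_3=\frac{32}{117}$, $b_4=\frac{128}{663}$, $b_5=\frac{2048}{13923}$, and by (1)
$$\gamma_t(G)\le(a_5+b_5)n=(1-4b_5)n=\tfrac{5731}{13923}\,n\approx0.4116\,n .$$
This is worse than $\frac{2453}{6500}\approx0.3774$. The chain works, but it is already too weak at low degree. For a 3-regular hypergraph ($n=\frac53m$) its bound $\frac{21n+32m}{117}$ equals $\frac{67}{117}m\approx0.573\,m$. A natural target there is $\frac m2$, each chosen vertex being charged for two edges. What we shall prove by other means is the following.

**Theorem A.** If $H$ is 5-uniform with $\Delta(H)\le3$, then $18\,\tau(H)\le3n+4m$.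

For 3-regular $H$ this says exactly $\tau\le\frac m2=\frac3{10}n$. Greedy deletion is used only for degrees $4$ and $5$.

**Theorem B.** Every 5-uniform $H$ satisfies $\tau\le\frac{6n+7m}{34}$ and $\tau\le\frac{11n+8m}{51}$.

**Step 1: Theorem A implies Theorem B.** This step lifts the bound from $\Delta\le 3$ to all degrees. For the first bound use induction on $n$. If some $v$ has degree at least $4$, delete $v$ and the edges containing it:
$$\tau(H)\le1+\tfrac{6(n-1)+7(m-4)}{34}=\tfrac{6n+7m}{34}.$$
If $\Delta\le3$, counting incidences gives $5m\le3n$, and $\frac{3n+4m}{18}\le\frac{6n+7m}{34}$ is equivalent to $51n+68m\le54n+63m$, that is, to $5m\le3n$. For the second bound use induction again. If some $v$ has degree at least $5$, then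
$$\tau(H)\le1+\tfrac{11(n-1)+8(m-5)}{51}=\tfrac{11n+8m}{51}.$$
If $\Delta\le4$, then $5m\le4n$, and $\frac{6n+7m}{34}\le\frac{11n+8m}{51}$ is equivalent to $18n+21m\le22n+16m$, that is, to $5m\le4n$. $\square$

**Step 2: Theorem B implies the non-strict part of Theorem C.** Apply the second bound to the hypergraph in (1), where $m=n$: $\gamma_t(G)\le\frac{11n+8n}{51}=\frac{19}{51}n$. $\square$

Strictness is a separate argument, given after Theorem A is proved.

## Covering points by blocks of size at most three

Let $H$ be 5-uniform with $\Delta\le3$. We pass to the dual, because there the objects to be chosen have size at most three.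

**Definition (points and blocks).** Let $P=E(H)$; its elements are called *points*, and $|P|=m$. For each non-isolated vertex $v$ the *block* $B_v$ is the set of edges containing $v$. Blocks form an indexed family: equal sets belonging to different vertices count separately. There are $n'\le n$ blocks, each of size $1$, $2$ or $3$, and every point lies in exactly $5$ blocks.

A transversal of $H$ is the same as a set of blocks covering $P$. Imagine that each block has three *slots*, some occupied by its points, and let
$$k=\sum_B(3-|B|)=3n'-5m$$
be the number of empty slots. Then $\frac{3n'+4m}{18}=\frac m2+\frac k{18}$. So Theorem A follows once $P$ is covered by at most $\frac m2+\frac k{18}$ blocks.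

Step 1 would still work with $\frac m2+\frac k{17}$ here, since $\frac{6n+7m}{34}=\frac m2+\frac{3n-5m}{17}$. So we have a little to spare, but not much.

**Definition (slot count).** For $X\subseteq P$ let $\tau_X,\beta_X,\gamma_X$ be the numbers of blocks meeting $X$ in exactly $3$, $2$, $1$ points, and let
$$s(X)=\sum_{B\cap X\ne\emptyset}(3-|B\cap X|),$$
the number of slots, in blocks meeting $X$, that are not occupied by points of $X$. Counting incidences,
$$3\tau_X+2\beta_X+\gamma_X=5|X|,\qquad s(X)=\beta_X+2\gamma_X. \tag{2}$$

Here are the cases $m\le3$ by hand. For $m=1$ there are five singleton blocks, $k=10$, and we need $1\le\frac12+\frac{10}{18}$, which is true. For $m=2$, if the two points share a block, one block suffices; if not, $k=20$ and $2\le1+\frac{20}{18}$. For $m=3$, note $k=s(P)$. If some block equals $P$, one block suffices. If not, (2) gives $2\beta_P+\gamma_P=15$, so $\gamma_P$ is odd and $k=\beta_P+2\gamma_P=\frac{15+3\gamma_P}2\ge9$, so the allowance is at least $\frac32+\frac9{18}=2$. Two blocks suffice if some two points share a block. If none do, then $\gamma_P=15$, $k=30$, and $3\le\frac32+\frac{30}{18}$. The number $9$ that appeared here is the number on which everything turns.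

## Why pairs alone fail, and packings with triples

Let $\Gamma$ be the graph on $P$ in which two distinct points are adjacent iff they lie in a common block. "Adjacent", "connected" and "component" always refer to $\Gamma$ or its induced subgraphs. A point is adjacent to a set not containing it if it is adjacent to a member of that set.

A matching of $\Gamma$ with $\mu$ edges gives a cover by $m-\mu$ blocks: one block per edge and one per unmatched point. If $\Gamma$ has a perfect matching, $\frac m2$ blocks suffice. In general one would bound the number of unmatched points by $\frac k9$. This fails already for $P=\{1,2,3\}$ with five blocks all equal to $\{1,2,3\}$. Here $k=0$, so the allowance is $\frac32$. A maximum matching of the triangle $\Gamma$ leaves one point, and the resulting cover has $2$ blocks. One block is enough, but we see this only if a block is allowed to cover three points at once.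

**Definition (packing).** A *packing* is a family of pairwise disjoint sets $X$ of size $2$ or $3$, each contained in a block. Its *value* is $\sum(|X|-1)$. Members of size $2$ are edges of $\Gamma$.

A packing of value $\nu$ gives a cover by at most $m-\nu$ blocks: one block per member and one per uncovered point. In the last example the packing $\{\{1,2,3\}\}$ has value $2$ and gives a cover by $3-2=1$ block.

Triples and matchings interact through one exchange. If $d$ is an uncovered point adjacent to a point $a$ of a triple $\{a,b,c\}$, then $\{d,a\},\{b,c\}$ can replace the triple at equal value. This suggests maximizing the value and then using as few triples as possible.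

## Gallai–Edmonds and the reduction to critical sets

A graph $F$ is *factor-critical* if $F-v$ has a perfect matching for every vertex $v$. Such an $F$ has odd order. It is connected: otherwise it has an odd component, and deleting a vertex of another component leaves that odd component without a perfect matching. A single vertex, $K_3$, $C_5$, and two triangles sharing a vertex are factor-critical. A path on three vertices is not. A matching is *near-perfect* if it misses exactly one vertex.

**Theorem (Gallai–Edmonds; Lovász–Plummer, *Matching Theory*, Thm 3.2.1).** For a graph $F$ let $D$ be the set of vertices missed by some maximum matching, $A=N(D)\setminus D$, and $C$ the rest. Then the components of $F[D]$ are factor-critical. Every maximum matching contains a near-perfect matching of each component of $F[D]$ and a perfect matching of $F[C]$, and matches $A$ into distinct components of $F[D]$. The number of missed vertices is (number of components of $F[D]$)$\,-|A|$.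

For the star $K_{1,3}$, $D$ consists of the three end vertices, $A$ is the center, $C=\emptyset$, and $3-1=2$ vertices are missed.

We also use a simple fact.

**Fact 1.** If $F$ is factor-critical and $S\neq\emptyset$ is a set of vertices, then $F-S$ has at most $|S|-1$ odd components. Indeed, pick $v\in S$ and a perfect matching of $F-v$. Each odd component of $F-S$ has a vertex matched into $S\setminus v$, and these partners are distinct.

**Definition (critical set).** A nonempty $Q\subseteq P$ is *critical* if $\Gamma[Q]$ is factor-critical and every packing consisting of subsets of $Q$ has value at most $(|Q|-1)/2$.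

Every single point is critical, with $s=10$. The set $P=\{1,2,3\}$ with five blocks $\{1,2,3\}$ is not critical: $\Gamma$ is factor-critical, but there is a packing of value $2>1$. The set $P=\{a,b,c\}$ with blocks $\{a,b\}$ twice, $\{a,c\}$ three times, $\{b,c\}$ twice and $\{b\}$ once is critical, and $s(P)=7+2=9$.

**Key Lemma.** Every critical set $Q$ has $s(Q)\ge9$.

**Step 3: the Key Lemma implies Theorem A.** The purpose is to show that each uncovered point can be charged to nine empty slots. Take a packing of maximum value and, subject to this, with the minimum number $x_3$ of triples. Let $x_2$ be its number of pairs, $R$ the set of points in no triple, and $u=m-3x_3-2x_2$ the number of uncovered points. The pairs form a maximum matching of $\Gamma[R]$, since a larger matching would increase the value. The value is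
$$\nu=2x_3+x_2=\frac{m-u+x_3}2\ge\frac{m-u}2,$$
so $P$ has a cover with at most $m-\nu\le\frac{m+u}2$ blocks. It suffices to show $u\le\frac k9$. Let $D,A,C$ be the Gallai–Edmonds sets of $\Gamma[R]$.

First, no $d\in D$ is adjacent to a point $a$ of a triple $\{a,b,c\}$. Otherwise replace the pairs by a maximum matching of $\Gamma[R]$ missing $d$, and replace the triple by $\{d,a\},\{b,c\}$. The value is unchanged and there is one triple fewer, a contradiction. Now let $K$ be a component of $\Gamma[D]$ and $B$ a block meeting $K$. The other points of $B$ are adjacent to a point of $K\subseteq D$, so they are in no triple, hence in $R$; if they lie in $D$ they lie in $K$, and otherwise in $A$. So $B\subseteq K\cup A$.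

Second, each component $K$ of $\Gamma[D]$ is critical. It is factor-critical. Take a maximum matching of $\Gamma[R]$ missing a point of $K$. It restricts to a near-perfect matching of $K$, and no other edge of it meets $K$, because every point of $K$ is now accounted for. Together with the triples it is a packing of maximum value. If there were a packing inside $K$ of value more than $(|K|-1)/2$, substituting it for the matching inside $K$ would increase the value, a contradiction.

For a block $B\subseteq K\cup A$ we have $3-|B\cap K|=|B\cap A|+(3-|B|)$. So the Key Lemma gives, for each $K$,
$$1\le\tfrac19\sum_{B\cap K\ne\emptyset}|B\cap A|+\tfrac19\sum_{B\cap K\ne\emptyset}(3-|B|)\le\tfrac15\sum_{B\cap K\ne\emptyset}|B\cap A|+\tfrac19\sum_{B\cap K\ne\emptyset}(3-|B|).$$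
Each block meets at most one $K$, because two points of a block are adjacent. Every point of $A$ is in five blocks, so the sum of $|B\cap A|$ over all blocks is $5|A|$. There are $u+|A|$ components, since $u$ is the number of missed vertices. Summing over them gives $u+|A|\le|A|+\frac k9$, that is, $u\le\frac k9$. $\square$

It remains to prove the Key Lemma.

## Internal blocks split a minimal counterexample into two sides

**Step 4: sets containing no full block.** This step settles everything that does not involve a block of size three inside the set. Let $|X|$ be odd and $\tau_X=0$. Then (2) gives $2\beta_X+\gamma_X=5|X|$ and $s(X)=\frac{5|X|+3\gamma_X}2$. Hence: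

- if $|X|=1$, then $s(X)=10$;
- if $|X|=3$, then $\gamma_X$ is odd and $s(X)=\frac{15+3\gamma_X}2$, so either $s(X)=9$ (with $\beta_X=7$, $\gamma_X=1$) or $s(X)\ge12$;
- if $|X|\ge5$, then $s(X)\ge12.5$.

A critical set of size $1$ or $3$ has $\tau=0$: for size $3$, a block equal to it would be a packing of value $2>1$.

Suppose now that the Key Lemma fails. **Fix a critical set $Q$ of minimum size with $s(Q)\le8$**, and put $q=|Q|$. Every smaller critical set has $s\ge9$. By Step 4, $\tau_Q\ge1$ and $q\ge5$.

**Definition (internal block, external slot).** An *internal block* is a block of size $3$ contained in $Q$. For a block $B$ meeting $Q$, its $3-|B\cap Q|$ slots not occupied by points of $Q$ are *external*. So $s(Q)\le 8$ is the total number of external slots.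

Why should internal blocks help? If $t$ is internal, then $Q\setminus t$ cannot have a perfect matching, so it breaks into odd pieces that are themselves critical, each needing nine slots. Only $t$ and the external slots can supply these.

**Step 5: the two sides of an internal block.** We show that *for every internal block $t$, $\Gamma[Q\setminus t]$ has exactly two odd components $Q_1,Q_2$, called the* sides *of $t$. Both are critical, hence have $s\ge9$. The union $C_t$ of the other components has a perfect matching, so those components are even. Put $I_t=\sum_{B\cap(Q_1\cup Q_2)\ne\emptyset}|B\cap t|$ and let $E_t$ be the number of external slots of blocks meeting $Q_1\cup Q_2$. Then $I_t\le12$ and*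
$$s(Q_1)+s(Q_2)=I_t+E_t\le12+8=20,\qquad\text{so } s(Q_i)\le11. \tag{3}$$

If $\Gamma[Q\setminus t]$ had a perfect matching, then with $t$ it would be a packing in $Q$ of value $2+\frac{q-3}2>\frac{q-1}2$, which is impossible. Let $D_t,A_t,C_t$ be the Gallai–Edmonds sets of $\Gamma[Q\setminus t]$ and $a=|A_t|$. The number of components of $\Gamma[D_t]$ minus $a$ is the number of missed vertices, which is positive, and even because $q-3$ is even. So there are at least $a+2$ components. They are odd, and they are components of $\Gamma[Q]-(t\cup A_t)$, because inside $Q\setminus t$ the set $D_t$ has outside neighbors only in $A_t$. By Fact 1 there are at most $(a+3)-1=a+2$ of them. So there are exactly $a+2$, and exactly two vertices are missed by every maximum matching.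

Let $Q'$ be one of these components. It is factor-critical. A maximum matching of $\Gamma[Q\setminus t]$ missing a point of $Q'$ has $\frac{q-5}2$ edges, so together with $t$ it is a packing of value $2+\frac{q-5}2=\frac{q-1}2$. It is near-perfect inside $Q'$ and no other edge of it meets $Q'$. A packing inside $Q'$ of value more than $(|Q'|-1)/2$ could be substituted, giving a packing in $Q$ of value more than $\frac{q-1}2$, which is impossible. So $Q'$ is critical, and being smaller than $Q$ it has $s(Q')\ge9$.

A block meeting $Q'$ has its points of $Q$ in $Q'\cup t\cup A_t$, and it meets no other component. So each slot counted in some $s(Q')$ is an external slot or is occupied by a point of $t\cup A_t$. The points of $t\cup A_t$ have $5(a+3)$ incidences, and three of them, those with the block $t$ itself, are not counted, since $t$ meets no $Q'$. Therefore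
$$9(a+2)\le\sum s(Q')\le5(a+3)-3+s(Q)\le5a+12+8,$$
so $4a\le2$ and $a=0$. Hence $A_t=\emptyset$, there are exactly two components $Q_1,Q_2$ of $\Gamma[D_t]$, and the rest $C_t$ has a perfect matching and is a union of components of $\Gamma[Q\setminus t]$, all even. The same count with $a=0$, keeping equality, is $s(Q_1)+s(Q_2)=I_t+E_t$ with $I_t\le15-3=12$ and $E_t\le s(Q)\le8$. Since each $s(Q_i)\ge9$, each is at most $20-9=11$. $\square$

So the two sides need at least $18$ slots out of at most $20$: there are only two slots to spare. All the rest of the proof exploits this.

**Step 6: how a block is attached to its sides.** This collects the connectivity facts used throughout. Let $t=\{x,y,z\}$ be internal with sides $Q_1,Q_2$. *For any two points of $t$, one is adjacent to $Q_1$ and the other to $Q_2$.* Take the two points to be $y,z$. In a perfect matching of $\Gamma[Q]-x$, each of the odd components $Q_1,Q_2$ has a point matched outside itself, necessarily to $y$ or $z$. The two partners are distinct. Consequently: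

- each side is adjacent to at least two points of $t$ (if it missed two points, that pair would contradict the statement);
- each point of $t$ is adjacent to at least one side;
- for $x\in t$ and either side $Q_i$, the sets $(t\setminus x)\cup Q_1\cup Q_2$ and $(t\setminus x)\cup Q_i$ are connected, because the two points of $t\setminus x$ are adjacent and each side is adjacent to one of them;
- since $\Gamma[Q]$ is connected, every component of $C_t$ is adjacent to $t$; hence $Q\setminus Q_i$ is connected for each side $Q_i$.

**Step 7: nesting.** This allows descent to smaller sides. *If $Q_1$ is a side of $t$ and $t'\subseteq Q_1$ is internal, then some side of $t'$ is contained in $Q_1\setminus t'$.* The connected set $Q\setminus Q_1$ avoids $t'$, so it lies in one component of $\Gamma[Q\setminus t']$. At least one of the two sides of $t'$ is a different component, and it lies in $Q_1\setminus t'$. $\square$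

**Step 8: blocks with two points in a side of size three.** This shows that such blocks split off a single point. *If $Q_1=\{p,u,v\}$ is a side of $t=\{x,y,z\}$ and $t'=\{p,u,x\}$ is a block, then $\{v\}$ is a side of $t'$; in particular $v$ is not adjacent to $y$ or $z$.* Let $Q_2$ be the other side of $t$. We have
$$Q\setminus t'=\{v\}\cup\{y,z\}\cup Q_2\cup C_t,$$
and $\{y,z\}\cup Q_2$ is connected by Step 6, while $v\in Q_1$ is not adjacent to $Q_2$ or $C_t$. If $v$ were adjacent to $y$ or $z$, then $\{v,y,z\}\cup Q_2$, of even size, would lie in one component, possibly together with some components of $C_t$, which are even. Every other component would be a component of $C_t$. So there would be no odd component, contradicting Step 5 for $t'$. Hence $\{v\}$ is a component of $\Gamma[Q\setminus t']$, and it is odd. $\square$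

**Step 9: the inner rule.** This controls blocks with two points in $t$. *If $t=\{x,y,z\}$ has sides $Q_1,Q_2$ and $B=\{w,x,y\}$ is a block with $w\in Q_1$, then $z$ is not adjacent to $Q_2$. Hence $z$ is adjacent to $Q_1$, and $x,y$ are both adjacent to $Q_2$.* Suppose $z$ were adjacent to $c\in Q_2$. Then $Q_1\setminus w$ has a perfect matching, $Q_2\cup z$ has one (the edge $zc$ and a perfect matching of $Q_2\setminus c$), and so does $C_t$. Together with $B$ this is a packing in $Q$ of value $2+\frac{q-3}2>\frac{q-1}2$, a contradiction. The second sentence follows from Step 6: $z$ is adjacent to at least one side, and $Q_2$ is adjacent to at least two points of $t$. The roles of the sides may of course be exchanged. $\square$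

## Sides consisting of one point

**Definition (leaf).** A point $r\in Q$ is a *leaf* if $\{r\}$ is a side of some internal block.

**Step 10: every side $Q_1$ of every internal block contains a leaf.** This provides the smallest possible sides to work with. Among all pairs $(t',Q')$ with $t'$ internal and $Q'\subseteq Q_1$ a side of $t'$, choose one with $|Q'|$ minimal. By Step 7, $Q'$ contains no internal block, since otherwise a smaller side would lie in $Q'$. So $\tau_{Q'}=0$. Since $s(Q')\le11$ by (3), Step 4 gives $|Q'|=1$, and then we are done, or $|Q'|=3$ with $\beta_{Q'}=7$ and $\gamma_{Q'}=1$.

Suppose the latter. No block consists of two points of $Q'$ and one point of $t'$: by Step 8 the remaining point of $Q'$ would form a side of size one inside $Q_1$, contradicting minimality. So among the blocks meeting $Q'$, only the single block that meets $Q'$ in one point can meet $t'$. By Step 6 at least two points of $t'$ are adjacent to $Q'$. So this block is $\{w,x,y\}$ with $w\in Q'$ and $x,y\in t'$, and the third point $z$ of $t'$ is not adjacent to $Q'$. By the inner rule (Step 9), $z$ is not adjacent to the other side of $t'$ either. This contradicts Step 6. $\square$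

**Step 11: the neighborhood of a leaf.** Here the slot count becomes nearly exact. *Let $\{p\}$ be a side of $t=\{x,y,z\}$ and $Q_2$ the other side. Then:*

- *(a) every block other than $t$ that contains a point of $t$ meets $\{p\}\cup Q_2$, and $Q=t\cup\{p\}\cup Q_2$;*
- *(b) $s(Q)=s(Q_2)-2\in\{7,8\}$;*
- *(c) the number $e_p$ of external slots of blocks through $p$ is at least $4$. If $e_p=4$ then, up to naming the points of $t$, the blocks through $p$ are $\{p,x,y\}$ and four blocks $B$ with $B\cap Q=\{p,z\}$, and the blocks through $z$ are $t$ and these four.*

By (3) and $s(\{p\})=10$ we have $10+s(Q_2)=I_t+E_t$. With $E_t\le s(Q)\le8$ and $s(Q_2)\ge9$ this gives $I_t\ge11$.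

Suppose $I_t=11$. Then $E_t\ge8$, so $E_t=s(Q)=8$, and blocks that meet $Q$ but are disjoint from $\{p\}\cup Q_2$ have no external slots. Of the $12$ incidences of points of $t$ with blocks other than $t$, exactly one belongs to a block $B_0$ disjoint from $\{p\}\cup Q_2$. Since $B_0$ has no external slot and only one point $x_0$ in $t$, it is $B_0=\{x_0,c,c'\}$ with $c,c'\in C_t$, and it is internal. It is the only block meeting both $t$ and $C_t$: such a block is not $t$ and is disjoint from $\{p\}\cup Q_2$, because $C_t$ is not adjacent to the sides. Consider $\Gamma[Q\setminus B_0]$. The set $(t\setminus x_0)\cup\{p\}\cup Q_2$ is connected by Step 6, and it has no neighbor in $C_t\setminus\{c,c'\}$, so it is a component. Its size $2+1+|Q_2|$ is even. So both sides of $B_0$ lie in $C_t\setminus\{c,c'\}$. A block meeting such a side meets $C_t$, so it is disjoint from $\{p\}\cup Q_2$ and has no external slots. Its points outside the side lie in $B_0$, and $x_0$ is not one of them, because the only block meeting $t$ and $C_t$ is $B_0$, which is disjoint from its sides. So these points lie in $\{c,c'\}$. Each of $c,c'$ is in four blocks other than $B_0$, so the sum of $s$ over the two sides is at most $4+4=8<18$, contradicting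 Step 5.

So $I_t=12$, which is the first assertion of (a). If $C_t$ were nonempty, a component of it would be adjacent to $t$ (Step 6) via a block different from $t$ and disjoint from $\{p\}\cup Q_2$, a contradiction. So $C_t=\emptyset$ and (a) holds. The only block meeting $Q$ but not $\{p\}\cup Q_2$ is then $t$, which has no external slots, so $s(Q)=E_t=10+s(Q_2)-12=s(Q_2)-2$. With $s(Q_2)\ge9$ and $s(Q)\le8$ this gives (b).

For (c), let $i,o,f$ be the numbers of blocks through $p$ with exactly $2,1,0$ points of $t$. All neighbors of $p$ in $Q$ are in $t$, so $i+o+f=5$ and $e_p=o+2f$. If $i=0$, then $e_p=5+f\ge5$. If $i\ge1$, let $\{p,x,y\}$ be a block. By the inner rule, $z$ is not adjacent to $Q_2$, while $x$ and $y$ are. By (a) the four blocks other than $t$ through $z$ meet $\{p\}\cup Q_2$, so they contain $p$. None of them contains $x$ or $y$: if, for example, $\{p,z,x\}$ were a block, the inner rule would say that $y$ is not adjacent to $Q_2$. So they meet $Q$ in exactly $\{p,z\}$. Hence $o\ge4$ and $i\ge1$, so $i=1$, $o=4$, $f=0$ and $e_p=4$, with the structure claimed. $\square$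

One more count is needed. Blocks through $p$ have $10$ slots besides those of $p$. Each is external or occupied by a point of $t$, so points of $t$ have $10-e_p$ incidences with blocks through $p$. Since $I_t=12$ and no block meets both $p$ and $Q_2$,
$$T_2:=\sum_{B\cap Q_2\ne\emptyset}|B\cap t|=12-(10-e_p)=2+e_p\ge6. \tag{4}$$

Since $\tau_Q\ge1$, there is an internal block, and by Steps 5 and 10 a leaf exists. **From now on fix a leaf $p$, with $t=\{x,y,z\}$ and $Q_2$ as in Step 11.**

**Step 12: $Q_2$ contains an internal block.** The aim is to find a second leaf far from $p$. Suppose $\tau_{Q_2}=0$. By (b), $s(Q_2)\in\{9,10\}$, and Step 4 leaves two cases.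

*Case $Q_2=\{r\}$.* Then $r$ is a leaf with the same $t$. The incidences of $t$ with blocks through $p$ and through $r$ add up to $I_t=12$, so $(10-e_p)+(10-e_r)=12$ and $e_p+e_r=8$. Hence $e_p=e_r=4$. By (c) for $r$, the point $r$ is adjacent to all points of $t$. By (c) for $p$, there is a block containing $p$ and two points of $t$, so by the inner rule the third point of $t$ is not adjacent to $r$. Contradiction.

*Case $Q_2=\{u,v,w\}$ with $\beta_{Q_2}=7$, $\gamma_{Q_2}=1$.* Let $m_{uv}$ be the number of blocks $B$ with $B\cap Q_2=\{u,v\}$, and define $m_{uw},m_{vw}$ similarly. Their sum is $7$, and any two of them sum to at most $5$ (the blocks through a common point). So each is at least $2$, and they are $2,2,3$ in some order. Call a block a *double* if it has two points in $Q_2$ and one in $t$. The one block meeting $Q_2$ in a single point contributes at most $2$ to $T_2$, and each other contribution is $1$ from a double. Since $T_2\ge6$, there are at least $4$ doubles. As each type has at most $3$ blocks, doubles of at least two types occur.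

Consider two doubles of different types. Their pairs in $Q_2$ share a point, so after renaming they are $\{u,v,x_1\}$ and $\{u,w,x_2\}$ with $x_1,x_2\in t$. Step 8, applied to the side $Q_2$ and the block $\{u,v,x_1\}$, shows that $w$ is not adjacent to $t\setminus x_1$, so $x_2=x_1$. Two doubles of the same type also share their point of $t$, by comparison with a double of another type. So all doubles contain the same $x_1\in t$. This point lies in only four blocks other than $t$. So there are exactly $4$ doubles, they are all the blocks other than $t$ through $x_1$, and $T_2\le4+2=6$. Thus $T_2=6$, and $e_p=4$ by (4). By (c), every point of $t$ lies with $p$ in a block other than $t$. For $x_1$ this block is a double, but doubles lie in $Q_2\cup t$ and do not contain $p$. Contradiction. $\square$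

## Two leaves exhaust the eight external slots

**Step 13: all external slots are located.** By Step 12 there is an internal block $t'\subseteq Q_2$. By Step 7 some side of $t'$ lies in $Q_2\setminus t'$, and by Step 10 it contains a leaf $r$. So $r\in Q_2$ is a leaf. No block contains both $p$ and $r$, since they are in different components of $\Gamma[Q\setminus t]$. So the external slots counted by $e_p$ and $e_r$ are different, and by (c)
$$8\ge s(Q)\ge e_p+e_r\ge8 .$$
Hence $s(Q)=8$ and $e_p=e_r=4$. Applying (c) to $p$, and to $r$ with its own internal block, we get after naming:

- the blocks through $p$ are $\{p,x,y\}$ and four blocks $B$ with $B\cap Q=\{p,z\}$, and the blocks through $z$ are $t=\{x,y,z\}$ and these four;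
- there is a point $z'\in Q$ such that four blocks $B$ have $B\cap Q=\{r,z'\}$;
- every other block meeting $Q$ is internal.

For the last item, the eight blocks just listed contain all eight external slots, so any other block meeting $Q$ has three points in $Q$.

Moreover $\{p,z\}\cap\{r,z'\}=\emptyset$. Indeed $r\in Q_2$, so $r\ne p,z$. Also $z'\ne p$, since $p,r$ are not adjacent, and $z'\ne z$, since no block through $z$ contains $r$. Finally, every leaf $\rho$ has $e_\rho\ge4>0$ by (c), so it lies in a block with an external slot. Hence *every leaf is in $\{p,z,r,z'\}$*.

## The smallest side through $p$ and $z$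

**Step 14: choosing an extremal block.** We want an internal block one of whose sides contains $p,z$ and is as small as possible. Let $t^*$ be any internal block avoiding $p$ and $z$; for example, $t'\subseteq Q_2$ is one. The points $p,z$ are adjacent, hence in one component of $\Gamma[Q\setminus t^*]$. The same holds for $r,z'$ if both avoid $t^*$. Each side of $t^*$ contains a leaf, and every leaf is in $\{p,z,r,z'\}$. At most one side meets $\{p,z\}$ and at most one side meets $\{r,z'\}$. So one side, denoted $P_1(t^*)$, contains both $p$ and $z$, and the other side contains $r$ or $z'$. Whichever of $r,z'$ is not known to be in the other side is in $t^*$ or in the component of its partner. Hence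
$$P_1(t^*)\cap\{r,z'\}=\emptyset. \tag{5}$$
**Choose $t^*$ with $|P_1(t^*)|$ minimal**, write $P_1=P_1(t^*)$, and let $P_2$ be the other side.

*Every internal block contained in $P_1$ meets $\{p,z\}$.* Suppose $t''\subseteq P_1$ is internal and avoids $p,z$. By Step 7 some side of $t''$ lies in $P_1\setminus t''$. By Step 10 it contains a leaf, which by (5) is $p$ or $z$. So this side contains both and is $P_1(t'')\subsetneq P_1$, contradicting minimality.

By Step 13 the only internal blocks meeting $\{p,z\}$ are $t=\{x,y,z\}$ and $\{p,x,y\}$. Since $p,z\in P_1$, each of them is contained in $P_1$ iff $x,y\in P_1$. So $\tau_{P_1}\in\{0,2\}$. By (2), $s(P_1)=\beta_{P_1}+2\gamma_{P_1}\ge\frac{2\beta_{P_1}+\gamma_{P_1}}2$, and with (3) we obtain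
$$11\ge s(P_1)\ge\frac{5|P_1|-3\tau_{P_1}}2\ge\frac{5|P_1|-6}2 .$$
So $|P_1|\le5$. As $|P_1|$ is odd and at least $2$, it is $3$ or $5$.

**Step 15: the case $|P_1|=3$.** This is excluded by a slot count. $\Gamma[P_1]$ is factor-critical on three points, so it is a triangle $\{p,z,g\}$. The neighbors of $p$ in $Q$ are $x,y,z$, so $g\in\{x,y\}$. The points $x$ and $y$ play symmetric roles in Step 13, so let $g=y$. The blocks meeting $P_1$ in two points are the four through $\{p,z\}$, then $t$, and $\{p,x,y\}$. The three other blocks through $y$ contain neither $p$ nor $z$, so they meet $P_1$ in one point. So $s(P_1)=6+2\cdot3=12>11$, contradicting (3).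

**Step 16: the case $|P_1|=5$.** Here we find an internal block with an even smaller side through $p$ and $z$. If $\tau_{P_1}=0$, then $s(P_1)\ge12.5$ by Step 4, contradicting (3). So $\tau_{P_1}=2$ and $P_1=\{p,z,x,y,g\}$ for some $g$. Consider the blocks meeting $P_1$ other than $t$, $\{p,x,y\}$ and the four through $\{p,z\}$. They contain neither $p$ nor $z$, they account for $3,3,5$ incidences at $x,y,g$ respectively, and they are not contained in $P_1$ in three points. Let $\beta'$ of them meet $P_1$ in two points and $\gamma$ of them in one point. Then
$$2\beta'+\gamma=11,\qquad s(P_1)=4+\beta'+2\gamma=4+\frac{11+3\gamma}2\le11 .$$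
So $\gamma\le1$, and $\gamma$ is odd; hence $\gamma=1$ and $\beta'=5$. At most three of these five blocks contain $y$, so at least two of them meet $P_1$ in exactly $\{x,g\}$. By (5) they are not among the four blocks with $B\cap Q=\{r,z'\}$, so by Step 13 they are internal. Their third point is outside $P_1$ and adjacent to $P_1$, so it lies in $t^*$. So there is an internal block $t''=\{x,g,h\}$ with $h\in t^*=\{h,h_1,h_2\}$, and
$$Q\setminus t''=\{p,z,y\}\cup\{h_1,h_2\}\cup P_2\cup C_{t^*}.$$
Here $\{p,z,y\}$ is connected ($p\sim z$ and $z\sim y$), and $\{h_1,h_2\}\cup P_2$ is connected by Step 6.

Suppose $y$ is adjacent to $h_1$ or $h_2$. Then $\{p,z,y,h_1,h_2\}\cup P_2$, of even size, lies in one component of $\Gamma[Q\setminus t'']$, possibly together with some components of $C_{t^*}$, which are even. All other components are components of $C_{t^*}$, hence even. So there are no odd components, contradicting Step 5 for $t''$.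

Suppose $y$ is adjacent to neither. The neighbors of $y$ in $Q$ lie in $P_1\cup t^*$, hence in $P_1\cup\{h\}=\{p,z,y\}\cup t''$. The neighbors of $p$ and of $z$ in $Q$ lie in $\{p,z,x,y\}$. So $\{p,z,y\}$ is an odd component of $\Gamma[Q\setminus t'']$, that is, a side of $t''$. Since $h\in t^*$ and $t^*$ avoids $p,z$, the block $t''$ avoids $p,z$. So $P_1(t'')=\{p,z,y\}$ has size $3<5$, contradicting the minimality in Step 14.

Both cases are impossible. This proves the Key Lemma, hence Theorem A by Step 3, Theorem B by Step 1, and $\gamma_t(G)\le\frac{19}{51}n<\frac{2453}{6500}n$ by Step 2. $\blacksquare$

## Strict inequality in Theorem C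

**Step 17: setting up the deficiency.** By (1) it suffices to show that every 5-uniform $H$ with $n=m\ge1$ has
$$f(H):=\tfrac{11n+8m}{51}-\tau(H)>0 .$$
By Theorem B, $f\ge0$ always. Let $H-v$ denote $H$ with $v$ and all edges through $v$ deleted. If $\deg v=d$, then $\tau(H)\le1+\tau(H-v)$, so
$$f(H)-f(H-v)\ge\tfrac{11+8d}{51}-1 ,$$
which is at least $0$ if $d\ge5$ and positive if $d\ge6$. If $\Delta\le4$ and $f=0$, then $\tau\le\frac{6n+7m}{34}\le\frac{11n+8m}{51}=\tau$, so equality holds in the second inequality. By the computation in Step 1, $5m=4n$, that is, the hypergraph is 4-regular.

**Step 18: an equality case would be a projective plane of order four.** Suppose $f(H)=0$ with $m=n\ge1$. A vertex of degree at least $6$ would give $f(H)>f(H-v)\ge0$, so $\Delta\le5$. The degrees sum to $5m=5n$, so $H$ is 5-regular. Since $f$ is additive over components and nonnegative on each, every component has $f=0$; it is 5-regular and 5-uniform, so it also has as many edges as vertices. So we may assume that $H$ is connected. Let $v$ be any vertex. Then $0=f(H)\ge f(H-v)\ge0$, so $f(H-v)=0$.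

Suppose $H-v$ has a vertex of degree $5$. Take a shortest path in $H$ from it to $v$. Only the last edge of the path contains $v$, so the vertex before $v$ is in the same component of $H-v$, and it lost an edge, so its degree in $H-v$ is at most $4$. Along the part of the path in $H-v$ the degree changes from $5$ to at most $4$. So some edge of $H-v$ contains a vertex $w$ of degree $5$ and a vertex $x$ of degree at most $4$. Delete $w$, and then repeatedly delete vertices of degree at least $5$ until $\Delta\le4$. Throughout, $f$ stays $0$, being nonincreasing and nonnegative. The vertex $x$ has degree at most $3$ once $w$ is gone, so it is never deleted. The final hypergraph has $\Delta\le4$ and $f=0$ but is not 4-regular, contradicting Step 17.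

So for every $v$ the hypergraph $H-v$ has $\Delta\le4$ and $f=0$, hence is 4-regular. Every other vertex therefore loses exactly one edge when $v$ is deleted: any two vertices lie in exactly one common edge. Counting the vertices that share an edge with a fixed vertex, $n=m=1+5\cdot4=21$. Fix an edge $e$. Each of its five vertices is in four other edges, and these $20$ edges are distinct, since an edge meeting $e$ twice would give two vertices with two common edges. So $1+20=21$ edges meet $e$ (counting $e$), that is, all of them. Hence $e$ is a transversal and $\tau\le5<\frac{19\cdot21}{51}$, contradicting $f(H)=0$. So $f(H)>0$, and $\gamma_t(G)<\frac{19}{51}n$ whenever $\delta(G)\ge5$. $\blacksquare$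

## Two hypergraphs with equality in Theorem A

Theorem A cannot be improved at either of the following two places.

For $n=10$, $m=6$, $\tau=3$, work in the dual. Take the points $\{\infty\}\cup\mathbb Z_5$ and the ten blocks $\{\infty,i,i+1\}$ and $\{i,i+1,i+3\}$ for $i\in\mathbb Z_5$. The point $\infty$ is in five blocks. The point $i$ is in two blocks of the first kind and in three of the second, namely those with indices $i$, $i-1$, $i-3$. Two blocks cover all six points only if they are complementary, and then exactly one of them contains $\infty$. The complement of $\{\infty,i,i+1\}$ consists of three consecutive elements of $\mathbb Z_5$. The complement of $\{i,i+1,i+3\}$ in $\mathbb Z_5$ is $\{i+2,i+4\}$, which is not a pair of consecutive elements, so no block of the second kind is consecutive. So two blocks never suffice. The dual is a 3-regular 5-uniform hypergraph with $\tau\ge3=\frac{3\cdot10+4\cdot6}{18}$, and Theorem A gives $\tau=3$. In particular, every 3-regular 5-uniform hypergraph has $\tau\le\frac3{10}n$, and this is best possible.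

For $n=8$, $m=3$, $\tau=2$, take the edges $\{1,2,3,4,5\}$, $\{1,2,6,7,8\}$, $\{3,4,5,6,7\}$. No vertex lies in all three, so $\tau\ge2$, and $\{1,3\}$ is a transversal. Here $\frac{3\cdot8+4\cdot3}{18}=2$. Its dual is the three-point critical set with $s=9$ that we met before the Key Lemma, so the constant $9$ there is attained as well.
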